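\title{Failure of separation in the weak index hierarchy on infinite trees}

\begin{abstract}
We show that for every $k\ge 2$ the class of languages of infinite binary trees recognized by weak alternating parity automata of index $(0,k)$ does not have the separation property. More precisely, there are two disjoint languages of weak index $(0,k)$ that no regular language in the Borel class $\mathbf{\Delta}^0_k$ separates. The obstruction is not topological, since these languages are separated by a $\mathbf{\Delta}^0_k$ set. It comes from definability: a regular $\mathbf{\Delta}^0_k$ separator would produce, for every nonempty antichain of nodes, a continuous nonconstant function of one bit per node, definable in monadic second-order logic. The finitely many nodes on which this function depends would yield a definable choice function on the binary tree, which the Gurevich--Shelah theorem forbids. The same argument shows that weak index $(1,k+1)$ fails the reduction property for every $k\ge 1$.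
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Weak alternating automata}

Let $A$ be a finite alphabet with $|A|\ge 2$. A \emph{tree} is a map $t\colon\{0,1\}^*\to A$; the words in $\{0,1\}^*$ are its \emph{nodes}, and $\varepsilon$ is the root. The set $\mathrm{Tr}_A=A^{\{0,1\}^*}$ of all trees carries the product topology, with $A$ discrete, and is homeomorphic to the Cantor space. A \emph{language} is a subset of $\mathrm{Tr}_A$.

An \emph{alternating parity automaton} is a tuple $\mathcal{A}=\langle A,Q,q_I,\delta,\Omega\rangle$. Here $Q$ is a finite set of states, $q_I\in Q$ is the initial state, $\Omega\colon Q\to\omega$ assigns a \emph{priority} to each state, and $\delta$ assigns to each pair $(q,c)\in Q\times A$ a formula built from atoms $(d,p)\in\{0,1\}\times Q$ by means of $\vee$ and $\wedge$ only. The constants $\top$ and $\bot$ are not allowed; acceptance and rejection are realized by \emph{sinks}, that is, states $p$ with $\delta(p,c)=(0,p)$ for all $c$, of even and odd priority respectively. The \emph{acceptance game} on a tree $t$ is played by Eve and Adam and starts at the position $(\varepsilon,q_I)$. In a round that begins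 at $(v,q)$, the players resolve the formula $\delta(q,t(v))$, Eve choosing disjuncts and Adam choosing conjuncts, until they reach an atom $(d,p)$; the next position is $(vd,p)$. Every play is infinite, and Eve wins it if the greatest priority of the states occurring infinitely often is even. The automaton \emph{accepts} $t$ if Eve has a winning strategy, and $L(\mathcal{A})$ is the set of accepted trees. A language is \emph{regular} if it is of the form $L(\mathcal{A})$.

The automaton has (Mostowski--Rabin) \emph{index} $(i,k)$ if $\Omega(Q)\subseteq\{i,\dots,k\}$. It is \emph{weak} if priorities never decrease along transitions: every state $p$ occurring in $\delta(q,c)$ satisfies $\Omega(p)\ge\Omega(q)$. A language has \emph{weak index} $(i,k)$ if it is recognized by a weak automaton of index $(i,k)$. In a weak automaton the priority along a play is eventually constant, and Eve wins if its final value is even. A play thus passes through phases: Eve must leave a phase of odd priority after finitely many rounds, and Adam must leave a phase of even priority. The index bounds the number of such phases and says who is under the first obligation.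

Swapping $\vee$ with $\wedge$ and adding $1$ to all priorities exchanges the roles of the players; since parity games are determined, the resulting automaton recognizes the complement. Adding $2$ to all priorities does not change the language. Hence the complements of the languages of weak index $(0,k)$ are exactly the languages of weak index $(1,k+1)$, and we call these two classes \emph{dual} to each other.

\subsection{Separation and reduction}

A language $S$ \emph{separates} disjoint languages $L_1,L_2$ if $L_1\subseteq S$ and $S\cap L_2=\emptyset$. One of the classes $(0,k)$, $(1,k+1)$ has the \emph{separation property} if any two disjoint languages in it are separated by a language that has both weak index $(0,k)$ and weak index $(1,k+1)$. It is known that the separation property holds for weak index $(0,1)$, that it fails for weak index $(1,k)$ for every $k>1$, and that all languages of weak index $(0,2)$ are $G_\delta$ sets. The following problem comes from \cite{Summary}.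

\medskip
\noindent\textbf{Problem.} \emph{Determine, for each $k\ge 2$, whether the weak index class $(0,k)$ has the separation property. In particular, can two disjoint languages of weak index $(0,2)$ always be separated by a language that has both weak index $(0,2)$ and weak index $(1,3)$?}
\medskip

Topology suggests a positive answer. Recall the finite levels of the Borel hierarchy in a metrizable space: $\mathbf{\Sigma}^0_1$ is the class of open sets, $\mathbf{\Pi}^0_j$ consists of the complements of $\mathbf{\Sigma}^0_j$ sets, $\mathbf{\Sigma}^0_{j+1}$ consists of the countable unions of $\mathbf{\Pi}^0_j$ sets, and $\mathbf{\Delta}^0_j=\mathbf{\Sigma}^0_j\cap\mathbf{\Pi}^0_j$. Languages of weak index $(0,k)$ are $\mathbf{\Pi}^0_k$ (Proposition~\ref{prop:borel}), any two disjoint $\mathbf{\Pi}^0_k$ sets of trees are separated by a $\mathbf{\Delta}^0_k$ set (Proposition~\ref{prop:race}), and for $k=1$ this topological fact transfers to automata (Example~\ref{ex:k1}). One would therefore expect the classes $(0,k)$ to have the separation property at every level. They do not.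

\begin{theorem}\label{thm:main}
Let $|A|\ge 2$ and $k\ge 2$. There are disjoint languages $L_1,L_2\subseteq\mathrm{Tr}_A$ of weak index $(0,k)$ such that no regular language $S$ in the Borel class $\mathbf{\Delta}^0_k$ satisfies $L_1\subseteq S$ and $S\cap L_2=\emptyset$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every $k\ge 2$ the weak index class $(0,k)$ does not have the separation property. In particular, there are disjoint languages of weak index $(0,2)$ that cannot be separated by any language having both weak index $(0,2)$ and weak index $(1,3)$. For $k\ge1$, weak index $(0,k)$ has the separation property if and only if $k=1$.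
\end{corollary}

Together with the known failure for the classes $(1,k+1)$, this shows that among the classes $(0,k)$ and $(1,k+1)$ with $k\ge1$, exactly $(0,1)$ has the separation property.

A class of languages has the \emph{reduction property} if for any $M_1,M_2$ in the class there are disjoint $M_1'\subseteq M_1$ and $M_2'\subseteq M_2$ in the class with $M_1'\cup M_2'=M_1\cup M_2$. The following complement is not needed for the answer to the problem.

\begin{theorem}\label{thm:reduction}
For every $k\ge1$, the class of languages of weak index $(1,k+1)$ fails the reduction property. Hence, using also the known failure of separation for $(1,k+1)$, no class $(0,k)$ or $(1,k+1)$ with $k\ge1$ has the reduction property.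
\end{theorem}

\subsection{The idea}

Think of a tree as marking a nonempty antichain $U$ of nodes, the \emph{voters}, and of the subtree below each voter as a vote for $1$ or for $2$. Let $L_i$ be the set of trees in which all voters vote for $i$. A separator $S$ is then a voting rule that respects unanimity. If the rule is continuous as a function on $\{1,2\}^U$, it depends on finitely many voters, and on at least one. If the rule is given by an automaton, the leftmost of these voters is definable from $U$ in monadic second-order logic, which contradicts a theorem of Gurevich and Shelah. This argument is carried out in Section~\ref{sec:voting}, where it already settles the case $(1,2)$ of Theorem~\ref{thm:reduction}. The work lies in obtaining continuity from the weaker hypothesis $S\in\mathbf{\Delta}^0_k$. For this the votes are made complicated (Section~\ref{sec:languages}), so that, as far as the automaton for $S$ can tell, a vote can be switched in either direction by an arbitrary $\mathbf{\Sigma}^0_{k-1}$ event (Section~\ref{sec:switch}). A discontinuity of the rule is then amplified to a continuous reduction to $S$ of a set that is not $\mathbf{\Delta}^0_k$ (Section~\ref{sec:proof}).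

\section{Weak index and Borel rank}\label{sec:borel}

\subsection{Conventions}

Fix letters $a\ne b$ in $A$. We write $t|_v$ for the subtree $w\mapsto t(vw)$, $c(t_0,t_1)$ for the tree with root letter $c$ and subtrees $t_0,t_1$ at the nodes $0,1$, and $\mathbf{b}$ for the tree with constant label $b$. Every node is a prefix of itself. An \emph{antichain} is a set of nodes none of which is a proper prefix of another. A map $\Psi$ from a space into $\mathrm{Tr}_A$ is continuous if and only if, for every node $v$, the label $\Psi(z)(v)$ is a locally constant function of $z$.

For an automaton $\mathcal{A}$ and a state $q$, let $L_q$ be the language accepted with $q$ as the initial state. We use two observations about acceptance games.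
\begin{itemize}
\item[(G1)] For a formula $\theta$ and a set $P$ of atoms, Eve can force the resolution of $\theta$ to end in an atom from $P$ if and only if $\theta$ is true when exactly the atoms in $P$ are true. This follows by induction on $\theta$.
\item[(G2)] The game on $t$ from a position $(v,p)$ is the game on $t|_v$ from $(\varepsilon,p)$, and the winner of a play does not depend on a finite prefix of it. Thus every position $(v,p)$ reached under a winning strategy of Eve satisfies $t|_v\in L_p$, and at any position with $t|_v\in L_p$ Eve can win by switching to a winning strategy on $t|_v$.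
\end{itemize}
Together they give the unfolding rule
\begin{equation}\label{eq:unfold}
t\in L_q\iff \delta(q,t(\varepsilon))\text{ is true under the valuation }(d,p)\mapsto[\,t|_d\in L_p\,].
\end{equation}

Weak index $(1,k)$ is contained in weak index $(0,k)$. Weak index $(i,k)$ is closed under finite intersections and unions: to the disjoint union of two automata add a new initial state of priority $i$ whose transitions are the conjunctions, respectively disjunctions, of the transitions of the two initial states.

About the Borel classes we use the standard facts that $\mathbf{\Sigma}^0_j$ and $\mathbf{\Pi}^0_j$ are closed under finite unions, finite intersections and continuous preimages, that $\mathbf{\Sigma}^0_j$ is closed under countable unions, that $\mathbf{\Sigma}^0_j\cup\mathbf{\Pi}^0_j\subseteq\mathbf{\Delta}^0_{j+1}$, and that $\mathbf{\Sigma}^0_j(2^\omega)\ne\mathbf{\Pi}^0_j(2^\omega)$. By passing to a complement if necessary, the last fact provides a subset of $2^\omega$ that is $\mathbf{\Sigma}^0_j$ and not $\mathbf{\Pi}^0_j$.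

\subsection{The Borel bound}

\begin{proposition}\label{prop:borel}
For $k\ge1$, languages of weak index $(1,k+1)$ are $\mathbf{\Sigma}^0_k$, and languages of weak index $(0,k)$ are $\mathbf{\Pi}^0_k$.
\end{proposition}

\begin{proof}
For each $k$ the two statements are equivalent by complementation. We prove the first by induction on $k$. Let $\mathcal{A}$ be weak of index $(1,k+1)$. Call a set \emph{simple} if it is clopen (for $k=1$) or $\mathbf{\Pi}^0_{k-1}$ (for $k\ge2$). Simple sets are closed under finite unions, finite intersections and continuous preimages, and a countable union of simple sets is $\mathbf{\Sigma}^0_k$.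

If $\Omega(p)\ge2$, then only priorities $2,\dots,k+1$ are reachable from $p$. For $k=1$ Eve wins every play, so $L_p=\mathrm{Tr}_A$. For $k\ge2$, restricting to the reachable states and subtracting $2$ shows that $L_p$ has weak index $(0,k-1)$, so $L_p\in\mathbf{\Pi}^0_{k-1}$ by induction. In both cases $L_p$ is simple.

For states of priority $1$ we bound the time Eve needs to leave priority $1$. Put $L^n_p=L_p$ for all $n$ if $\Omega(p)\ge2$. For $\Omega(q)=1$ put $L^0_q=\emptyset$, and let $L^{n+1}_q$ be the set of $t$ such that $\delta(q,t(\varepsilon))$ is true under $(d,p)\mapsto[\,t|_d\in L^n_p\,]$. Positive formulas are monotone, so induction on $n$ gives $L^n_q\subseteq L^{n+1}_q$ and, by \eqref{eq:unfold}, $L^n_q\subseteq L_q$. Each $L^n_q$ is simple, being a finite positive Boolean combination of conditions on the root letter and of preimages of simple sets under the maps $t\mapsto t|_d$. It remains to show $L_q\subseteq\bigcup_nL^n_q$.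

Let $t\in L_q$ and fix a winning strategy of Eve from $(\varepsilon,q)$. Call a sequence of finitely many rounds consistent with the strategy \emph{low} if all its positions have states of priority $1$. The low sequences form a finitely branching tree. It has no infinite branch, since such a branch would be a consistent play lost by Eve, so it is finite by K\"onig's lemma. Let a low sequence end in $(v,p)$, and let $h$ be the largest number of rounds by which it can be extended to a low sequence. We show $t|_v\in L^{h+1}_p$ by induction on $h$. Let $P$ be the set of atoms in which the next round can end under the strategy; by (G1), $\delta(p,t(v))$ is true when the atoms in $P$ are. Let $(d,p')\in P$. If $\Omega(p')=1$, the extended sequence is low with some parameter $h'<h$, so $t|_{vd}\in L^{h'+1}_{p'}\subseteq L^h_{p'}$. If $\Omega(p')\ge2$, then $t|_{vd}\in L_{p'}=L^h_{p'}$ by (G2). Hence $t|_v\in L^{h+1}_p$. Applied to the empty sequence, this gives $t\in\bigcup_nL^n_q$, and so $L_q=\bigcup_nL^n_q\in\mathbf{\Sigma}^0_k$.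
\end{proof}

\subsection{Separation in topology}

\begin{proposition}\label{prop:race}
For $k\ge1$, any two disjoint $\mathbf{\Pi}^0_k$ sets $L_1,L_2\subseteq\mathrm{Tr}_A$ are separated by a $\mathbf{\Delta}^0_k$ set.
\end{proposition}

\begin{proof}
Write $\mathrm{Tr}_A\setminus L_2=\bigcup_iC_i$ and $\mathrm{Tr}_A\setminus L_1=\bigcup_iD_i$ with $C_i,D_i\in\mathbf{\Delta}^0_k$ (clopen if $k=1$, and $\mathbf{\Pi}^0_{k-1}$ if $k\ge2$). Every tree lies in some $C_i$ or some $D_i$. Hence $S=\bigcup_i(C_i\setminus\bigcup_{l<i}D_l)$ has complement $\bigcup_l(D_l\setminus\bigcup_{i\le l}C_i)$, and both sets are $\mathbf{\Sigma}^0_k$. The set $S$ misses $L_2$, and its complement misses $L_1$.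
\end{proof}

The separator is decided by a race: one enumerates the possible witnesses for $t\notin L_2$ and for $t\notin L_1$, and the first valid witness wins. When the witnesses are nodes of the tree, the race needs an enumeration of the nodes, and the question is whether an automaton can do without one. For $k=1$ compactness makes the race finite.

\begin{example}\label{ex:k1}
Let $L_1,L_2$ be disjoint of weak index $(0,1)$. By Propositions~\ref{prop:borel} and~\ref{prop:race} a clopen set $S$ separates them. By compactness $S$ is a finite union of finite intersections of sets $\{t:t(v)=c\}$. Such a set has weak index $(0,1)$ and $(1,2)$: walk to $v$ in the lowest priority and then enter an accepting or a rejecting sink. So $S$ has both indices, which recovers the separation property for $(0,1)$.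

For $(1,2)$, consider the trees in which the least $j$ with $t(0^j)=a$ exists and is even, and those in which it exists and is odd. Both languages have weak index $(1,2)$, by counting parity in priority $1$. The tree $\mathbf{b}$ lies in both closures, so no clopen set separates them, while every language of weak indices $(0,1)$ and $(1,2)$ is clopen.
\end{example}

We shall twice need to write a $\mathbf{\Sigma}^0_{j+1}$ set so that each of its points has exactly one witness.

\begin{lemma}\label{lem:disjoint}
For $j\ge1$, every $\mathbf{\Sigma}^0_{j+1}$ set $B\subseteq2^\omega$ is a disjoint union $\bigsqcup_{n\in\omega}B_n$ of (possibly empty) $\mathbf{\Pi}^0_j$ sets.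
\end{lemma}

\begin{proof}
Let $B=\bigcup_iC_i$ with $C_i\in\mathbf{\Pi}^0_j$. Then $B=\bigsqcup_i(C_i\cap O_i)$, where $O_i=2^\omega\setminus\bigcup_{l<i}C_l\in\mathbf{\Sigma}^0_j$. If $j=1$, the open set $O_i$ is a countable disjoint union of cylinders. If $j\ge2$, then by induction $O_i$ is a countable disjoint union of $\mathbf{\Pi}^0_{j-1}$ sets. In both cases the pieces are $\mathbf{\Pi}^0_j$, and so are their intersections with $C_i$.
\end{proof}

\section{Definable voting rules and the smallest case}\label{sec:voting}

\subsection{Monadic second-order logic}

Let $\mathfrak{T}=(\{0,1\}^*,\mathrm{succ}_0,\mathrm{succ}_1)$ be the full binary tree with its two successor relations. Formulas of monadic second-order logic (MSO) over $\mathfrak{T}$ have variables $v,w,\dots$ for nodes and $X,Y,\dots$ for sets of nodes, atomic formulas $v=w$, $v\in X$, $\mathrm{succ}_d(v,w)$, Boolean connectives, and quantifiers over both kinds of variables. A language $L$ over a finite alphabet $C$ is \emph{MSO-definable} if there is a formula $\psi((X_c)_{c\in C})$ such that $t\in L$ if and only if $\mathfrak{T}\models\psi((t^{-1}(c))_{c\in C})$. We use the fact (Rabin; Muller--Schupp; Emerson--Jutla)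 that the regular languages are exactly the MSO-definable ones, and the following theorem, of which \cite{CL} gives an automata-theoretic proof.

\begin{theorem}[Gurevich--Shelah \cite{GS}]\label{thm:GS}
There is no MSO formula $\varphi(X,v)$ over $\mathfrak{T}$ such that for every nonempty $X\subseteq\{0,1\}^*$ exactly one node $v$ satisfies $\varphi(X,v)$, and this $v$ lies in $X$.
\end{theorem}

Two orders on nodes are definable. A node $v$ is a prefix of $w$ if and only if $w$ belongs to every set that contains $v$ and is closed under both successors. In the \emph{lexicographic} order, $v<w$ if $v$ is a proper prefix of $w$ or if there is $x$ such that $x0$ is a prefix of $v$ and $x1$ is a prefix of $w$. This is a linear order but not a well-order, since $1>01>001>\cdots$; a definable well-order would contradict Theorem~\ref{thm:GS}. So the lexicographic order chooses from finite sets only, and a contradiction with Theorem~\ref{thm:GS} arises as soon as one can definably pass from a nonempty set to a finite nonempty subset.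

\subsection{Voting rules}

A \emph{voting rule} is a family $F=(F_U)_U$, indexed by the nonempty antichains $U\subseteq\{0,1\}^*$, of functions $F_U\colon\{1,2\}^U\to\{1,2\}$. For $Y\subseteq U$ let $\ell_Y\in\{1,2\}^U$ be equal to $1$ on $Y$ and to $2$ on $U\setminus Y$, and let $\bar1,\bar2$ be the constant labelings. The rule is
\begin{itemize}
\item \emph{unanimous} if $F_U(\bar1)=1$ and $F_U(\bar2)=2$ for all $U$;
\item \emph{continuous} if each $F_U$ is continuous in the product topology;
\item \emph{definable} if there is an MSO formula $\sigma(X,Y)$ such that, for all nonempty antichains $U$ and all $Y\subseteq U$, we have $\mathfrak{T}\models\sigma(U,Y)$ if and only if $F_U(\ell_Y)=1$.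
\end{itemize}
Any two of these properties are compatible. A constant rule is continuous and definable. The rule ``$F_U(\ell)=1$ if and only if $\ell=\bar1$'' is unanimous and definable. A dictatorship $F_U(\ell)=\ell(u_U)$, for an arbitrarily chosen $u_U\in U$, is unanimous and continuous.

\begin{proposition}\label{prop:voting}
No voting rule is unanimous, continuous and definable.
\end{proposition}

\begin{proof}
Suppose that $F$ is such a rule. For $\ell\in\{1,2\}^U$ and $u\in U$ let $\ell^{(u)}$ be $\ell$ with its value at $u$ flipped, and let
\[
J_U=\{u\in U:\ F_U(\ell)\ne F_U(\ell^{(u)})\text{ for some }\ell\}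
\]
be the set of voters who matter.

\emph{$J_U$ is finite and nonempty.} The set $F_U^{-1}(1)$ is clopen in the compact space $\{1,2\}^U$, hence a finite union of cylinders, so $F_U(\ell)$ depends only on the restriction of $\ell$ to some finite $W\subseteq U$. Then $J_U\subseteq W$. If $J_U$ were empty, flipping the coordinates in $W$ one at a time would give $F_U(\bar1)=F_U(\ell_{U\setminus W})$, and $F_U(\ell_{U\setminus W})=F_U(\bar2)$ because the two labelings agree on $W$. This contradicts unanimity.

\emph{$J_U$ is definable from $U$.} In the definition of $J_U$ we may exchange $\ell$ and $\ell^{(u)}$ and so assume $\ell(u)=2$. Then $\ell=\ell_Y$ with $u\notin Y$, and $\ell^{(u)}=\ell_{Y\cup\{u\}}$. Hence $v\in J_U$ if and only if $\mathfrak{T}\models\chi(U,v)$, where $\chi(X,v)$ is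
\[
v\in X\ \wedge\ \exists Y\subseteq X\,\bigl(v\notin Y\wedge\neg(\sigma(X,Y)\leftrightarrow\sigma(X,Y\cup\{v\}))\bigr).
\]

\emph{Choice.} For nonempty $X$ let $\min X$ be the set of prefix-minimal elements of $X$. It is a nonempty antichain contained in $X$ and definable from $X$. Let $\varphi(X,v)$ say that $v$ is the lexicographically least node satisfying $\chi(\min X,v)$. Since $J_{\min X}$ is finite and nonempty, exactly one $v$ satisfies $\varphi(X,v)$, and $v\in X$. This contradicts Theorem~\ref{thm:GS}.
\end{proof}

\subsection{Trees as elections}

For a tree $t$ let $U(t)$ be the set of nodes $u$ such that $t(u)=a$ and $t(w)\ne a$ for every proper prefix $w$ of $u$. It is an antichain, and it is nonempty if and only if some node of $t$ is labeled $a$. Conversely, given a nonempty antichain $U$ and trees $s_u$ for $u\in U$, let $\langle s_u\rangle_{u\in U}$ be the tree that has label $b$ at all nodes without a prefix in $U$ and has subtree $a(s_u,\mathbf{b})$ at each $u\in U$. For $t=\langle s_u\rangle_{u\in U}$ we have $U(t)=U$, since the proper prefixes of a node $u\in U$ are labeled $b$ and every other node labeled $a$ lies strictly below an element of $U$; moreover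 $t|_{u0}=s_u$. In the smallest case the vote of $u$ is just the letter at $u0$.

\begin{proposition}\label{prop:12}
The class of languages of weak index $(1,2)$ fails the reduction property.
\end{proposition}

\begin{proof}
Let
\[
M_1=\{t:\exists u\in U(t)\ \ t(u0)=a\},\qquad M_2=\{t:\exists u\in U(t)\ \ t(u0)\ne a\}.
\]
Both have weak index $(1,2)$. For $M_1$ take states $h,h'$ of priority $1$ with $\delta(h,c)=(0,h)\vee(1,h)$ for $c\ne a$ and $\delta(h,a)=(0,h')$; from $h'$ the letter $a$ leads to an accepting sink of priority $2$ and all other letters lead to a rejecting sink of priority $1$. For $M_2$ exchange the two sinks. Moreover $M_1\cup M_2=\{t:U(t)\ne\emptyset\}$.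

Suppose that $M_1',M_2'$ of weak index $(1,2)$ reduce $M_1,M_2$. They are regular, and open by Proposition~\ref{prop:borel}. Put $t_1=a(\mathbf{b},\mathbf{b})$, $t_2=\mathbf{b}$ and $t_{U,\ell}=\langle t_{\ell(u)}\rangle_{u\in U}$. This tree lies in $M_1\cup M_2$, hence in exactly one $M_i'$, and we let $F_U(\ell)$ be that $i$. The rule $F$ is unanimous, because $t_{U,\bar1}\notin M_2$ and $t_{U,\bar2}\notin M_1$. It is continuous, because $\ell\mapsto t_{U,\ell}$ is continuous and both $M_1'$ and $M_2'$ are open. It is definable: the nodes of $t_{U,\ell_Y}$ labeled $a$ form the set $U\cup\{u0:u\in Y\}$, all other nodes are labeled $b$, and substituting these definable sets into an MSO definition of $M_1'$ gives $\sigma$. This contradicts Proposition~\ref{prop:voting}.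
\end{proof}

To turn this into a failure of separation one passes to complements. The complements of $M_2$ and $M_1$ are not disjoint, as both contain $\mathbf{b}$; this is why no conflict with Example~\ref{ex:k1} arises. Adding the requirement $U(t)\ne\emptyset$ gives the disjoint languages ``there are voters and all vote $a$'' and ``there are voters and none votes $a$'', of weak index $(0,2)$. But the first of them is an intersection of languages of weak indices $(1,2)$ and $(0,1)$, and both of these classes are contained in $(0,2)$ and in $(1,3)$. So the first language is itself an admissible separator; the rule it induces is unanimous, definable and discontinuous. A $\mathbf{\Delta}^0_k$ separator with $k\ge2$ has room for discontinuities as long as reading a vote costs nothing. We therefore make the votes expensive to read.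

\section{The languages \texorpdfstring{$L_1$}{L1} and \texorpdfstring{$L_2$}{L2}}\label{sec:languages}

From now on fix $k\ge2$ and put $m=k-1\ge1$. We view a tree $s$ as a comb with \emph{spine} $\{0^i:i\in\omega\}$ and \emph{teeth} $s|_{0^i1}$.

\subsection{The languages \texorpdfstring{$K_j$}{Kj}}

Let
\[
K_1=\{t:\exists i\ \ t(0^i)=a\},\qquad K_{j+1}=\{t:\exists i\ \ t|_{0^i1}\notin K_j\}.
\]
The language $K_j$ has weak index $(1,j+1)$. For $K_1$, walk along the spine in priority $1$ and enter an accepting sink of priority $2$ at the first $a$. For $K_{j+1}$, take a weak automaton of index $(0,j)$ for the complement of $K_j$, add $2$ to its priorities, and let $r$ be its initial state. A new initial state $q$ of priority $1$ with $\delta(q,c)=(0,q)\vee(1,r)$ for all $c$ yields a weak automaton of index $(1,j+2)$, in which Eve must eventually pick a tooth and then wins exactly when the tooth is outside $K_j$. Thus $K_j\in\mathbf{\Sigma}^0_j$, and Lemma~\ref{lem:gadget} will show that every $\mathbf{\Sigma}^0_j$ subset of $2^\omega$ is a continuous preimage of $K_j$.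

\subsection{Votes}

We want two disjoint languages $V_1,V_2$ of weak index $(0,k)$ such that a $\mathbf{\Sigma}^0_m$ event can turn a vote for $1$ into a vote for $2$ and also a vote for $2$ into a vote for $1$. The event will be that a tooth belongs to $K_m$. Put $I(s)=\{i:s|_{0^i1}\in K_m\}$ and
\[
V_1=\{s:I(s)\ne\emptyset,\ \min I(s)\text{ even}\},\qquad V_2=\{s:I(s)\ne\emptyset,\ \min I(s)\text{ odd}\}.
\]
If a tooth before position $\min I(s)$ is replaced by a tree in $K_m$, the minimum drops, and its new parity depends only on the position of that tooth.

\begin{lemma}\label{lem:votes}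
$V_1$ and $V_2$ are disjoint and have weak index $(0,k)$.
\end{lemma}

\begin{proof}
Disjointness is immediate. Let $\kappa$ be the initial state of a weak automaton of index $(1,k)$ for $K_m$, and $\bar\kappa$ that of a weak automaton of index $(0,k-1)$ for its complement. Guessing $\min I(s)$ in priority $1$ and then verifying that the earlier teeth are outside $K_m$ would require shifting the priorities of the second automaton up to $k+1$. Instead we check separately that the minimum exists and that its parity is right if it exists.

The condition $I(s)\ne\emptyset$ has weak index $(1,k)$: use a state $r$ of priority $1$ with $\delta(r,c)=(0,r)\vee(1,\kappa)$. For the parity, take states $q_\exists,q_\forall$ of priority $0$ with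
\[
\delta(q_\exists,c)=(1,\kappa)\vee(0,q_\forall),\qquad\delta(q_\forall,c)=(1,\bar\kappa)\wedge(0,q_\exists)\qquad(c\in A).
\]
The resulting automaton is weak of index $(0,k)$. Start from $q_\exists$. At $0^i$ with $i$ even, Eve either continues along the spine or exits, claiming $i\in I(s)$; at $0^i$ with $i$ odd, Adam either continues or exits, and then Eve must show $i\notin I(s)$.
\begin{itemize}
\item If $I(s)=\emptyset$, Eve always continues. She wins if the play stays on the spine, where the priority is $0$, and she wins after any exit of Adam.
\item If $i=\min I(s)$ is even, Eve continues until $0^i$ and exits there. An earlier exit of Adam occurs at some $l<i$, so $l\notin I(s)$ and Eve wins.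
\item If $i=\min I(s)$ is odd, let Adam continue until $0^i$ and exit there. The play then reaches either $(0^l1,\kappa)$ with $l<i$, where $l\notin I(s)$, or $(0^i1,\bar\kappa)$, where $i\in I(s)$. Neither position is winning for Eve, so by (G2) she has no winning strategy.
\end{itemize}
Thus $q_\exists$ accepts $s$ if and only if $I(s)=\emptyset$ or $\min I(s)$ is even. Starting from $q_\forall$, Eve moves at odd and Adam at even positions, and the same three cases with the parities exchanged show that $q_\forall$ accepts $s$ if and only if $I(s)=\emptyset$ or $\min I(s)$ is odd. Intersecting with $I(s)\ne\emptyset$ gives $V_1$ and $V_2$.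
\end{proof}

\subsection{Unanimous elections}

For $i=1,2$ let
\[
L_i=\{t:\ U(t)\ne\emptyset\ \text{ and }\ t|_{u0}\in V_i\text{ for all }u\in U(t)\}.
\]

\begin{lemma}\label{lem:L}
$L_1$ and $L_2$ are disjoint and have weak index $(0,k)$.
\end{lemma}

\begin{proof}
A tree in both would have a node $u\in U(t)$ with $t|_{u0}\in V_1\cap V_2=\emptyset$. The condition $U(t)\ne\emptyset$ has weak index $(1,2)$: Eve walks in priority $1$ to a node labeled $a$ and enters an accepting sink of priority $2$. This class is contained in $(0,k)$ because $k\ge2$. For the universal condition let $p_i$ be the initial state of an automaton for $V_i$ from Lemma~\ref{lem:votes}, and add a state $g$ of priority $0$ with $\delta(g,a)=(0,p_i)$ and $\delta(g,c)=(0,g)\wedge(1,g)$ for $c\ne a$. Adam either never meets a letter $a$, and loses, or picks some $u\in U(t)$, after which Eve wins exactly when $t|_{u0}\in V_i$.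
\end{proof}

The next example shows, for $k=2$, how a discontinuous rule is now punished.

\begin{example}\label{ex:k2}
Let $k=2$, so that $i\in I(s)$ means that the letter $a$ occurs on the leftmost branch of the $i$th tooth. We show that $L_1$, which separates $L_1$ from $L_2$, is not $\mathbf{\Delta}^0_2$. Let $D=\{x_0,x_1,\dots\}\subseteq2^\omega$ be the countable dense set of eventually zero sequences. It is not $G_\delta$, since otherwise $D$ and its complement would be disjoint dense $G_\delta$ sets, contrary to the Baire category theorem. For $z\in2^\omega$ let $s_n(z)$ have label $a$ at the node $01$, label $a$ at the node $10^j$ if $j$ is the first position where $z$ differs from $x_n$, and label $b$ elsewhere. Then $I(s_n(z))=\{1\}$ if $z=x_n$ and $I(s_n(z))=\{0,1\}$ otherwise: the voter votes for $2$ until it is discovered that $z\ne x_n$, and then changes to $1$. Let $\Phi(z)=\langle s_n(z)\rangle$, with $s_n(z)$ attached to the voter $0^n1$. The map $\Phi$ is continuous. If $z\notin D$, all votes are $1$; if $z=x_n$, only the $n$th vote is $2$. So $\Phi^{-1}(L_1)=2^\omega\setminus D$ is not $\mathbf{\Sigma}^0_2$, and neither is $L_1$.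
\end{example}

The example exploits the discontinuity of the rule ``all votes are $1$'' at $\bar1$, along the labelings with a single $2$. For an arbitrary separator $S$ there is a difficulty: on trees with mixed votes nothing ties $S$ to $V_1$ and $V_2$, so membership in $S$ may depend on the particular trees $s_n(z)$ and not only on the votes they cast. We need switches that an automaton for $S$ cannot distinguish from two fixed trees.

\section{Switches that an automaton cannot see}\label{sec:switch}

In this section $S$ is an arbitrary regular language over $A$, recognized by a fixed alternating parity automaton $\mathcal{A}=\langle A,Q,q_I,\delta,\Omega\rangle$, not necessarily weak.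

\subsection{Types}

The \emph{type} of a tree $t$ is $\mathrm{typ}(t)=\{q\in Q:t\in L_q\}$. The set $\mathcal{T}$ of types of trees is finite. The type is all that $\mathcal{A}$ sees of a subtree, even when infinitely many subtrees are replaced at once.

\begin{lemma}\label{lem:types}
\begin{itemize}
\item[(a)] The type of $c(t_0,t_1)$ depends only on $c$, $\mathrm{typ}(t_0)$ and $\mathrm{typ}(t_1)$.
\item[(b)] Let $W$ be an antichain, and let $t,t'$ agree at all nodes without a prefix in $W$ and satisfy $\mathrm{typ}(t|_v)=\mathrm{typ}(t'|_v)$ for all $v\in W$. Then $\mathrm{typ}(t)=\mathrm{typ}(t')$; in particular $t\in S$ if and only if $t'\in S$.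
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the case $W=\{0,1\}$ of (b). For (b), let $q\in\mathrm{typ}(t)$ and fix a winning strategy of Eve on $t$ from $(\varepsilon,q)$. On $t'$ she follows it as long as no node of $W$ has been reached; this is possible because the two games coincide up to that moment. If a position $(v,p)$ with $v\in W$ is reached, then $p\in\mathrm{typ}(t|_v)=\mathrm{typ}(t'|_v)$ by (G2), and she switches to a winning strategy on $t'|_v$. A play that never reaches $W$ is also a play on $t$ consistent with the original strategy. So $q\in\mathrm{typ}(t')$, and the other inclusion follows by symmetry.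
\end{proof}

\subsection{Reductions to \texorpdfstring{$K_j$}{Kj} with only two types}

A continuous reduction of a $\mathbf{\Sigma}^0_j$ set to $K_j$ will in general produce trees of many types. By the pigeonhole principle we can place the witness only at positions that give one and the same type, and by Lemma~\ref{lem:disjoint} we can arrange that there is never more than one witness.

\begin{lemma}\label{lem:gadget}
For every $j\ge1$ there are types $\rho^+_j,\rho^-_j\in\mathcal{T}$ such that for every $\mathbf{\Sigma}^0_j$ set $B\subseteq2^\omega$ there is a continuous map $\Psi\colon2^\omega\to\mathrm{Tr}_A$ with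
\[
z\in B\Rightarrow\Psi(z)\in K_j,\ \mathrm{typ}\,\Psi(z)=\rho^+_j;\qquad z\notin B\Rightarrow\Psi(z)\notin K_j,\ \mathrm{typ}\,\Psi(z)=\rho^-_j.
\]
\end{lemma}

\begin{proof}
\emph{The case $j=1$.} Let $c_i$ be $\mathbf{b}$ with the label of $0^i$ changed to $a$; then $c_i\in K_1$ and $\mathbf{b}\notin K_1$. Choose an infinite $H\subseteq\omega$ on which $\mathrm{typ}(c_i)$ has a constant value $\rho^+_1$, and let $\rho^-_1=\mathrm{typ}(\mathbf{b})$. Let $B$ be open. For $z\in B$ let $\nu(z)$ be the least $\nu$ such that every sequence that agrees with $z$ on the first $\nu$ bits lies in $B$, and let $\Psi(z)=c_i$, where $i$ is the least element of $H$ with $i\ge\nu(z)$. For $z\notin B$ put $\nu(z)=\infty$ and $\Psi(z)=\mathbf{b}$. The label of $\Psi(z)$ at $0^i$ is determined by whether $\nu(z)\le i$ and, if so, by the value $\nu(z)$; these depend only on the first $i$ bits of $z$. All other labels are $b$. So $\Psi$ is continuous.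

\emph{From $j$ to $j+1$.} Applying the lemma for $j$ to $B=2^\omega$ and to $B=\emptyset$, fix trees $g^+\in K_j$ of type $\rho^+_j$ and $g^-\notin K_j$ of type $\rho^-_j$. Let $s_\infty$ be the tree with spine labeled $b$ and all teeth equal to $g^+$, and let $s_i$ be obtained from $s_\infty$ by replacing the $i$th tooth with $g^-$. Choose $i_0<i_1<\cdots$ such that $\mathrm{typ}(s_{i_n})$ has a constant value $\rho^+_{j+1}$, and let $\rho^-_{j+1}=\mathrm{typ}(s_\infty)$.

Let $B\in\mathbf{\Sigma}^0_{j+1}$ and write $B=\bigsqcup_nB_n$ with $B_n\in\mathbf{\Pi}^0_j$ by Lemma~\ref{lem:disjoint}. Let $\Psi_n$ be the map given by the lemma for the $\mathbf{\Sigma}^0_j$ set $2^\omega\setminus B_n$. Let $\Psi(z)$ have spine labeled $b$, tooth $\Psi_n(z)$ at position $i_n$ for each $n$, and $g^+$ at the remaining positions. Each label of $\Psi(z)$ is constant or is a label of one $\Psi_n(z)$, so $\Psi$ is continuous. If $z\in B_n$, then by disjointness the tooth at position $i_n$ is outside $K_j$ with type $\rho^-_j$, and all other teeth are in $K_j$ with type $\rho^+_j$. So $\Psi(z)\in K_{j+1}$, and Lemma~\ref{lem:types}(b), with $W=\{0^i1:i\in\omega\}$, gives $\mathrm{typ}\,\Psi(z)=\mathrm{typ}(s_{i_n})=\rho^+_{j+1}$.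 If $z\notin B$, all teeth are in $K_j$ with type $\rho^+_j$, so $\Psi(z)\notin K_{j+1}$ and $\mathrm{typ}\,\Psi(z)=\mathrm{typ}(s_\infty)=\rho^-_{j+1}$.
\end{proof}

\subsection{The switch}

We now look for a vote $t_1\in V_1$ and a vote $t_2\in V_2$ such that the type of each can be turned into the type of the other by putting a finite piece of comb in front. The piece contains adjustable teeth. When they are outside $K_m$, the piece must leave the type unchanged; when they are in $K_m$, it must produce the other type. The first requirement is met by pieces whose length is a period that $\mathcal{A}$ cannot count, and the second by a cycle in the finite monoid of maps $\mathcal{T}\to\mathcal{T}$. Both come from the fact that every map $\varphi$ on a finite set has arbitrarily large idempotent powers: if $\varphi^i=\varphi^{i+d}$ with $d\ge1$, then $\varphi^{2r}=\varphi^r$ for every multiple $r\ge i$ of $d$.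

\begin{lemma}\label{lem:switch}
There are trees $t_1\in V_1$ and $t_2\in V_2$, of types $\tau_1$ and $\tau_2$, such that for every set $B\subseteq2^\omega$ that is $\mathbf{\Sigma}^0_m$ or $\mathbf{\Pi}^0_m$ there is a continuous map $\Theta_B\colon2^\omega\to\mathrm{Tr}_A$ with $\mathrm{typ}\,\Theta_B(z)=\tau_1$ for $z\in B$ and $\mathrm{typ}\,\Theta_B(z)=\tau_2$ for $z\notin B$.
\end{lemma}

\begin{proof}
\emph{Pieces of comb.} Write $\rho^\pm=\rho^\pm_m$, and fix, by Lemma~\ref{lem:gadget}, trees $g_{\mathsf{P}}\in K_m$ of type $\rho^+$ and $g_{\mathsf{N}}\notin K_m$ of type $\rho^-$. By Lemma~\ref{lem:types}(a) there are maps $\mathsf{P},\mathsf{N}\colon\mathcal{T}\to\mathcal{T}$ such that $\mathrm{typ}(b(s,g))$ equals $\mathsf{P}(\mathrm{typ}\,s)$ whenever $\mathrm{typ}\,g=\rho^+$, and equals $\mathsf{N}(\mathrm{typ}\,s)$ whenever $\mathrm{typ}\,g=\rho^-$. For a word $w=w_0\cdots w_{l-1}$ over the two symbols $\mathsf{P},\mathsf{N}$ and a tree $s$, let $w\cdot s$ be the tree with label $b$ at $0^i$ and tooth $g_{w_i}$ at $0^i1$ for $i<l$, and with subtree $s$ at $0^l$. Let $[w]$ be the composition of maps $w_0\circ\dots\circ w_{l-1}$. For a tree $g$, let $w[g]\cdot s$ be obtained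 from $w\cdot s$ by putting $g$ in place of the tooth at every position $i<l$ with $w_i=\mathsf{P}$. By induction on $l$, $\mathrm{typ}(w\cdot s)=[w](\mathrm{typ}\,s)$ and
\begin{equation}\label{eq:comb}
\mathrm{typ}(w[g]\cdot s)=\begin{cases}[w](\mathrm{typ}\,s)&\text{if }\mathrm{typ}\,g=\rho^+,\\ \mathsf{N}^{l}(\mathrm{typ}\,s)&\text{if }\mathrm{typ}\,g=\rho^-.\end{cases}
\end{equation}

\emph{The two votes.} Choose $r\ge2$ such that the map $\eta=\mathsf{N}^r$ is idempotent. Then $\mathsf{N}^{rn}=\eta$ for all $n\ge1$, and $\eta\circ\mathsf{N}^i=\eta\circ\eta\circ\mathsf{N}^{i-r}=\mathsf{N}^i$ for all $i\ge r$. Consider the words of length $2r$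
\[
w_1=\mathsf{N}^{2r-2}\,\mathsf{P}\,\mathsf{N},\qquad w_2=\mathsf{N}^{2r-1}\,\mathsf{P},
\]
and let $\varphi_1=[w_1]$, $\varphi_2=[w_2]$. Since $2r-2\ge r$, we have $\eta\varphi_1=\varphi_1$ and $\eta\varphi_2=\varphi_2$. Choose $h\ge1$ such that $(\varphi_1\varphi_2)^h$ is idempotent, and put
\[
t_1=(w_1w_2)^h\cdot\mathbf{b},\qquad t_2=w_2\cdot t_1,\qquad w=(w_1w_2)^{h-1}w_1 .
\]
The first tooth in $K_m$ is at position $2r-2$ in $t_1$ and at position $2r-1$ in $t_2$, so $t_1\in V_1$ and $t_2\in V_2$. The types are $\tau_1=(\varphi_1\varphi_2)^h(\mathrm{typ}\,\mathbf{b})$ and $\tau_2=\varphi_2(\tau_1)$. They lie in the ranges of $\varphi_1$ and $\varphi_2$ respectively, so $\eta$ fixes both. By idempotence $(\varphi_1\varphi_2)^h$ fixes $\tau_1$. Altogether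
\begin{equation}\label{eq:cycle}
\eta(\tau_1)=\tau_1,\quad\eta(\tau_2)=\tau_2,\quad[w_2](\tau_1)=\tau_2,\quad[w](\tau_2)=(\varphi_1\varphi_2)^h(\tau_1)=\tau_1 .
\end{equation}

\emph{The case $B\in\mathbf{\Sigma}^0_m$.} Let $\Psi$ be given by Lemma~\ref{lem:gadget} for $B$, and put $\Theta_B(z)=w[\Psi(z)]\cdot t_2$. The word $w$ has length $2r(2h-1)$. By \eqref{eq:comb} and \eqref{eq:cycle}, the type is $[w](\tau_2)=\tau_1$ if $z\in B$, and $\mathsf{N}^{2r(2h-1)}(\tau_2)=\eta(\tau_2)=\tau_2$ if $z\notin B$.

\emph{The case $B\in\mathbf{\Pi}^0_m$.} Let $\Psi$ be given by Lemma~\ref{lem:gadget} for $2^\omega\setminus B$, and put $\Theta_B(z)=w_2[\Psi(z)]\cdot t_1$. The type is $\mathsf{N}^{2r}(\tau_1)=\eta(\tau_1)=\tau_1$ if $z\in B$, and $[w_2](\tau_1)=\tau_2$ if $z\notin B$.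

In both cases each label of $\Theta_B(z)$ is constant or is a label of $\Psi(z)$, so $\Theta_B$ is continuous.
\end{proof}

Both cases are needed, because we have no control over the labeling at which the rule induced by $S$ might be discontinuous: some voters will have to switch from $1$ to $2$ and others from $2$ to $1$.

\section{Proofs of the theorems}\label{sec:proof}

Keep $k\ge2$, $m=k-1$, the regular language $S=L(\mathcal{A})$, and the trees $t_1,t_2$ of Lemma~\ref{lem:switch}, which depend on $\mathcal{A}$. For a nonempty antichain $U$ and $\ell\in\{1,2\}^U$ let $t_{U,\ell}=\langle t_{\ell(u)}\rangle_{u\in U}$, and define a voting rule by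
\[
F_U(\ell)=1\ \text{ if }t_{U,\ell}\in S,\qquad F_U(\ell)=2\ \text{ otherwise.}
\]

\begin{lemma}\label{lem:definable}
The rule $F$ is definable.
\end{lemma}

\begin{proof}
We do not know that $t_1$ and $t_2$ are definable, so we cannot substitute into an MSO definition of $S$ as in Proposition~\ref{prop:12}. Only their types matter, however, and these are finite data that can be built into an automaton. Let $\tilde{\mathcal{A}}$ be the automaton over the alphabet $\{\circ,1,2\}$ with states $Q\cup\{\mathsf{acc},\mathsf{rej}\}$, where $\mathsf{acc}$ and $\mathsf{rej}$ are sinks of priorities $0$ and $1$, with initial state $q_I$, the priorities of $\mathcal{A}$ on $Q$, and, for $q\in Q$ and $i\in\{1,2\}$,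
\[
\tilde\delta(q,\circ)=\delta(q,b),\qquad\tilde\delta(q,i)=\begin{cases}(0,\mathsf{acc})&\text{if }q\in\mathrm{typ}(a(t_i,\mathbf{b})),\\(0,\mathsf{rej})&\text{otherwise.}\end{cases}
\]
Let $\tilde t$ be the tree with label $\ell(u)$ at each $u\in U$ and $\circ$ elsewhere. The game of $\tilde{\mathcal{A}}$ on $\tilde t$ and the game of $\mathcal{A}$ on $t_{U,\ell}$ coincide until a position $(u,q)$ with $u\in U$ is reached. Such a position is winning for Eve in the first game if and only if $q\in\mathrm{typ}(a(t_{\ell(u)},\mathbf{b}))$, that is, if and only if it is winning for her in the second game. So a winning strategy in either game, followed until $U$ is reached and then replaced according to (G2), gives a winning strategy in the other. Thus $\tilde{\mathcal{A}}$ accepts $\tilde t$ if and only if $F_U(\ell)=1$. If $\psi(X_\circ,X_1,X_2)$ is an MSO definition of $L(\tilde{\mathcal{A}})$, let $\sigma(X,Y)$ be $\psi(\{0,1\}^*\setminus X,\;Y,\;X\setminus Y)$.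
\end{proof}

\begin{lemma}\label{lem:continuous}
If $S\in\mathbf{\Delta}^0_k$, then the rule $F$ is continuous.
\end{lemma}

\begin{proof}
Suppose that $F_U$ is not continuous. Since $U$ is countable, $\{1,2\}^U$ is metrizable, so there are $\ell$ and a sequence $\ell^n\to\ell$ with $F_U(\ell^n)\ne F_U(\ell)$ for all $n\in\omega$. Let $D\subseteq2^\omega$ be $\mathbf{\Sigma}^0_k$ and not $\mathbf{\Pi}^0_k$. By Lemma~\ref{lem:disjoint}, applied with $j=m\ge1$, write $D=\bigsqcup_nD_n$ with $D_n\in\mathbf{\Pi}^0_m$. For $z\in2^\omega$ put $\ell_z=\ell^n$ if $z\in D_n$, and $\ell_z=\ell$ if $z\notin D$; this is well defined because the $D_n$ are disjoint. Then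
\begin{equation}\label{eq:D}
F_U(\ell_z)\ne F_U(\ell)\iff z\in D .
\end{equation}
The map $z\mapsto\ell_z$ need not be continuous, but each of its coordinates is simple enough for a switch. For $u\in U$,
\[
\{z:\ell_z(u)\ne\ell(u)\}=\bigcup\{D_n:\ell^n(u)\ne\ell(u)\},
\]
and this union is finite because $\ell^n\to\ell$ in the product topology. So the set is $\mathbf{\Pi}^0_m$. The set $B_u=\{z:\ell_z(u)=1\}$ is equal to it if $\ell(u)=2$ and to its complement if $\ell(u)=1$, so $B_u$ is $\mathbf{\Pi}^0_m$ or $\mathbf{\Sigma}^0_m$.

Let $\Phi(z)=\langle\Theta_{B_u}(z)\rangle_{u\in U}$, with $\Theta_{B_u}$ from Lemma~\ref{lem:switch}. Each label of $\Phi(z)$ is constant or is a label of one $\Theta_{B_u}(z)$, so $\Phi$ is continuous. For every $u\in U$ the subtree of $\Phi(z)$ at $u0$ has type $\tau_{\ell_z(u)}$, as does the subtree of $t_{U,\ell_z}$ at $u0$, and the two trees agree at all nodes without a prefix in the antichain $\{u0:u\in U\}$. By Lemma~\ref{lem:types}(b), $\Phi(z)\in S$ if and only if $F_U(\ell_z)=1$. By \eqref{eq:D}, $\Phi^{-1}(S)$ is $D$ or $2^\omega\setminus D$. Since $S\in\mathbf{\Delta}^0_k$ and $\Phi$ is continuous, $D\in\mathbf{\Delta}^0_k$, a contradiction.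
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:L}, $L_1$ and $L_2$ are disjoint and have weak index $(0,k)$. Suppose that a regular $S\in\mathbf{\Delta}^0_k$ separates them, and let $F$ be the rule defined above. It is definable by Lemma~\ref{lem:definable} and continuous by Lemma~\ref{lem:continuous}. Since $t_1\in V_1$ and $t_2\in V_2$, we have $t_{U,\bar1}\in L_1\subseteq S$ and $t_{U,\bar2}\in L_2$, hence $t_{U,\bar2}\notin S$; so $F$ is unanimous. This contradicts Proposition~\ref{prop:voting}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]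
Let $k\ge2$. A language that has both weak index $(0,k)$ and weak index $(1,k+1)$ is regular, and it lies in $\mathbf{\Pi}^0_k\cap\mathbf{\Sigma}^0_k=\mathbf{\Delta}^0_k$ by Proposition~\ref{prop:borel}. By Theorem~\ref{thm:main} it does not separate $L_1$ from $L_2$. The case $k=1$ is the known one recovered in Example~\ref{ex:k1}.
\end{proof}

\begin{remark}
Neither hypothesis on $S$ in Theorem~\ref{thm:main} can be dropped. Without regularity, Propositions~\ref{prop:borel} and~\ref{prop:race} provide a $\mathbf{\Delta}^0_k$ separator; regularity is used for the finiteness of the set of types and for definability. Without the Borel bound, which enters only in Lemma~\ref{lem:continuous}, the regular language $L_1$ is a separator. The assumption $k\ge2$ is used to express $U(t)\ne\emptyset$ in index $(0,k)$, without which $\mathbf{b}$ would belong to both languages, and to have the level $m=k-1\ge1$ for the switches.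
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
If one of the classes $(0,k)$, $(1,k+1)$ has the reduction property, then its dual has the separation property. Indeed, let $L_1,L_2$ be disjoint languages in the dual class. Their complements $M_1=\mathrm{Tr}_A\setminus L_2$ and $M_2=\mathrm{Tr}_A\setminus L_1$ belong to the class and cover $\mathrm{Tr}_A$. If $M_1',M_2'$ reduce them, then $M_1'$ and $M_2'$ are complementary members of the class, so $M_1'$ belongs to both classes. From $M_2'\cap L_1=\emptyset$ we get $L_1\subseteq M_1'$, and $M_1'\cap L_2=\emptyset$ because $M_1'\subseteq M_1$.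

Hence for $k\ge2$ the failure of reduction for $(1,k+1)$ follows from Corollary~\ref{cor:answer}, and for $k=1$ it is Proposition~\ref{prop:12}. For $(0,k)$ with $k\ge1$ it follows from the known failure of separation for $(1,k+1)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CL}
Carayol and L\"oding, \emph{MSO on the infinite binary tree: choice and order}, CSL 2007, LNCS 4646, 161--176.

\bibitem{GS}
Gurevich and Shelah, \emph{Rabin's uniformization problem}, J. Symb. Logic 48 (1983) 1105--1119.

\bibitem{Summary}
\emph{Summary of professional accomplishments},
\texttt{http://duch.mimuw.edu.pl/\textasciitilde henrykm/pubs\_other/autoreferat\_en.pdf}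

\end{thebibliography}
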